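# Singular inner functions whose quotients are invertible in $H^\infty+C$

## 1. An atom that cannot be divided out

Let $D$ be the open unit disk, $T=\partial D$ the unit circle, and $m$ normalized Lebesgue measure on $T$. Consider
$$\psi(z)=\exp\Big(-\frac{1+z}{1-z}\Big),\qquad z\in D .$$
Since $\operatorname{Re}\frac{1+z}{1-z}=\frac{1-|z|^2}{|1-z|^2}>0$, we have $|\psi|<1$ in $D$. At $z=e^{i\theta}\ne1$ one computes $\frac{1+z}{1-z}=\frac{2\cos(\theta/2)}{-2i\sin(\theta/2)}=i\cot(\theta/2)$, so $\psi(e^{i\theta})=e^{-i\cot(\theta/2)}$. This is unimodular on the circle and spins infinitely often as $\theta\to0$. On the circle the reciprocal of $\psi$ is $\overline\psi$. Can $\overline\psi$ be written as $f+g$, where $f$ is the boundary function of a bounded analytic function and $g$ is continuous on $T$?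

Suppose it can. Choose a trigonometric polynomial $p$ with $\|g-p\|_\infty\le\frac12$, and $n\ge0$ so large that $\zeta^np(\zeta)$ is a polynomial in $\zeta$. Put $F=\zeta^n(f+p)$, again the boundary function of a bounded analytic function. Then $|\overline\psi-\bar\zeta^nF|\le\frac12$ a.e. on $T$. Multiplying by the unimodular function $\zeta^n\psi$ gives $|\zeta^n-\psi F|\le\frac12$ a.e. on $T$. But $z^n-\psi(z)F(z)$ is bounded and analytic, so $|z^n-\psi(z)F(z)|\le\frac12$ in all of $D$. Let $z=r\to1$: then $\psi(r)=\exp(-\frac{1+r}{1-r})\to0$ while $F$ stays bounded, and we get $1\le\frac12$. So $\overline\psi$ is not of the form $f+g$.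

Now take two atoms. Let $\psi_1=\psi$, with its atom at $1$, and $\psi_{-1}(z)=\psi(-z)=\exp(-\frac{1-z}{1+z})$, with its atom at $-1$. Is $\psi_{-1}/\psi_1=\psi_{-1}\overline{\psi_1}$ of the form $f+g$? The same steps would give $F$ bounded analytic and $n\ge0$ with $|z^n\psi_{-1}(z)-\psi_1(z)F(z)|\le\frac12$ in $D$. As $z=r\to1$ we have $\psi_{-1}(r)\to1$ and $\psi_1(r)F(r)\to0$, so again $1\le\frac12$. Doubling the atom does not help either: $\psi_1^2/\psi_1=\psi_1$, and its reciprocal was excluded above.

In each case the decay of one function along a radius was not matched by the other. Two *different* singular measures could only escape this if their decay at the boundary canceled everywhere. Can that happen?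

## 2. The spaces, the problem, and the theorems

**Definition ($H^\infty$, $C$, $H^\infty+C$).** $H^\infty$ is the algebra of bounded analytic functions on $D$. Each $f\in H^\infty$ is identified with its boundary function (its a.e. radial limit), so $H^\infty$ is a norm-closed subalgebra of $L^\infty=L^\infty(T)$. Let $C=C(T)$. Then $H^\infty+C=\{f+g:f\in H^\infty,\ g\in C\}$, a closed subalgebra of $L^\infty$.

For example, $\bar\zeta\in C\subset H^\infty+C$, whereas $\overline\psi\notin H^\infty+C$ by Section 1.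

**Definition (singular inner function).** $M_s^+$ is the set of positive finite Borel measures on $T$ singular with respect to $m$. For $\mu\in M_s^+$,
$$\psi_\mu(z)=\exp\Big(-\int_T\frac{\zeta+z}{\zeta-z}\,d\mu(\zeta)\Big),\qquad z\in D .$$

For $\mu=\delta_1$ this is the function $\psi$ of Section 1. Since $|\psi_\nu|=1$ a.e. on $T$, the quotient $\psi_\mu/\psi_\nu=\psi_\mu\overline{\psi_\nu}$ is a function in $L^\infty$.

**Problem (Guillory and Sarason).** Determine whether there exist $\mu,\nu\in M_s^+$ with $\psi_\mu/\psi_\nu,\ \psi_\nu/\psi_\mu\in H^\infty+C$ and $\mu\ne\nu$.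

The source of the problem is the paper "Outer and inner vanishing measures and division in $H^\infty+C$". The answer is yes.

**Theorem 1.** There exist $\mu,\nu\in M_s^+$, $\mu\ne\nu$, with $\psi_\mu/\psi_\nu,\ \psi_\nu/\psi_\mu\in H^\infty+C$.

**Theorem 2.** Let $u:T\to T$ be continuous, $s\in\mathbb R\setminus\{0\}$, $0<\varepsilon<\min(1,|s|)$. There are a compact $K\subset T$ of measure $0$, mutually singular nonzero $\mu,\nu\in M_s^+$ carried by $K$, and a continuous $c:T\to T$ with $\psi_\mu/\psi_\nu=c$ on $T\setminus K$, $\|c-u\|_\infty<\varepsilon$, and $|\mu(T)-\nu(T)-s|<\varepsilon$.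

In Theorem 2 both the quotient $c$ and its inverse $\bar c$ lie in $C$, so Theorem 2 contains Theorem 1. We prove Theorem 1 first and separately, because the mechanism is easier to see there. Theorem 2 also says that such quotients with $\mu\neq\nu$ are dense in the unimodular functions of $C$. Every winding number occurs: take $u=\zeta^k$; since $\|c-u\|_\infty<1$, the function $c/u$ never equals $-1$, so $c$ has the winding number $k$ of $u$.

**Proposition 3.** Let $\mu,\nu\in M_s^+$ with both quotients in $H^\infty+C$, and let $\sigma=\mu-\nu=\sigma_+-\sigma_-$ (Jordan decomposition). Then $|\psi_{\sigma_+}(z)|-|\psi_{\sigma_-}(z)|\to0$ as $|z|\to1$, and $\operatorname{supp}\sigma_+=\operatorname{supp}\sigma_-$ is a perfect set (possibly empty). In particular, if $\operatorname{supp}\mu\cup\operatorname{supp}\nu$ is countable, then $\mu=\nu$.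

**Proposition 4.** For $\mu,\nu\in M_s^+$: both $\psi_\mu/\psi_\nu$ and $\psi_\nu/\psi_\mu$ lie in $H^\infty+C$ if and only if $g\,\psi_\mu=c\,\psi_\nu$ a.e. on $T$ for some $g$ invertible in $H^\infty$ and some nowhere vanishing $c\in C$.

**Notation and textbook facts.** For a finite real measure $\lambda$ on $T$ (or $\lambda=\rho\,dm$, and then we also write $H[\rho]$) put
$$H[\lambda](z)=\int_T\frac{\zeta+z}{\zeta-z}\,d\lambda(\zeta),\qquad P[\lambda]=\operatorname{Re}H[\lambda].$$
$P[\lambda]$ is the Poisson integral and $H[\lambda](0)=\lambda(T)$. With this notation $\psi_\mu=e^{-H[\mu]}$, and in $D$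
$$\psi_\mu/\psi_\nu=e^{H[\nu-\mu]} .\tag{1}$$
Expanding the kernel as $1+2\sum_{k\ge1}\bar\zeta^kz^k$ gives $H[\lambda](z)=\hat\lambda(0)+2\sum_{k\ge1}\hat\lambda(k)z^k$. Hence for $\rho\in C^\infty(T)$, whose Fourier coefficients decay rapidly, $H[\rho]$ is smooth on $\overline D$, and if $\rho$ is real, its real part on $T$ is $\rho$. We use the following facts.

- A function in $H^\infty$ has radial limits a.e., is the Poisson integral of its boundary function, and, if not identically zero, has nonzero radial limits a.e.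
- A positive harmonic function on $D$ is $P[\lambda]$ for a positive finite measure $\lambda$. A real harmonic $h$ with $\sup_{r<1}\int|h(r\zeta)|\,dm<\infty$ is $P[\lambda]$ for a finite real measure $\lambda$. In both cases $\lambda$ is unique.
- (Fatou) $P[\lambda]$ has a.e. a radial limit, equal to the density of the absolutely continuous part of $\lambda$. Also $H[\lambda]$ has *finite* radial limits a.e.: for $\lambda\ge0$ the function $1/(1+H[\lambda])$ is bounded, analytic and not identically zero, so its radial limits exist and are nonzero a.e.; in general use the Jordan decomposition.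
- A domain $\Omega\subset\mathbb C$ whose complement in $\hat{\mathbb C}$ has more than two points has a universal covering map $\pi:D\to\Omega$, with $\pi(0)$ any prescribed point of $\Omega$.
- $|e^x-1|\le2|x|$ for complex $|x|\le1$, since $|e^x-1|\le e^{|x|}-1\le(e-1)|x|$.

## 3. Asymptotic multiplicativity and the common perfect support

The argument of Section 1, made general, becomes a statement about Poisson extensions. For $f\in L^\infty$ let $f(z)$, $z\in D$, denote the Poisson extension, so that $|f(z)|\le\|f\|_\infty$.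

**Lemma 5.** For $f_1,f_2\in H^\infty+C$: $(f_1f_2)(z)-f_1(z)f_2(z)\to0$ as $|z|\to1$.

*Proof.* **Step 1: reduction to $\bar\zeta^nF$.** Functions $\bar\zeta^nF$ with $F\in H^\infty$, $n\ge0$, are dense in $H^\infty+C$: approximate the continuous summand by a trigonometric polynomial $p$ and write $f+p=\bar\zeta^n(\zeta^nf+\zeta^np)$ with $n$ large. If $f_i$ is changed by at most $\eta\le1$ in norm, the quantity $(f_1f_2)(z)-f_1(z)f_2(z)$ changes by at most $\eta$ times a constant depending only on the norms $\|f_i\|_\infty$, because Poisson extension is linear and contractive. So we may take $f_i=\bar\zeta^{n_i}F_i$.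

**Step 2: the extension of $\bar\zeta^nF$.** Let $F=\sum F_kz^k$. On $T$, $\bar\zeta^nF=\sum_{k<n}F_k\bar\zeta^{\,n-k}+(\text{analytic part})$, so its extension is $\sum_{k<n}F_k\bar z^{\,n-k}+\sum_{k\ge n}F_kz^{k-n}$. It differs from $z^{-n}F(z)$ by $\sum_{k<n}F_k(\bar z^{\,n-k}-z^{k-n})$. This tends to $0$ as $|z|\to1$, since $\bar z^{\,q}-z^{-q}=z^{-q}(|z|^{2q}-1)$.

**Step 3: multiply.** Up to terms tending to $0$, $f_1(z)f_2(z)$ is $z^{-n_1}F_1(z)\cdot z^{-n_2}F_2(z)=z^{-(n_1+n_2)}(F_1F_2)(z)$, and by Step 2 so is the extension of $f_1f_2=\bar\zeta^{\,n_1+n_2}F_1F_2$. $\square$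

*Proof of Proposition 3.* **Step 1: cancel the common part.** Since $\sigma_+\le\mu$, the measure $\mu-\sigma_+=\nu-\sigma_-$ is positive. Its singular inner function is unimodular a.e. on $T$, so it cancels, and
$$q:=\psi_\mu\overline{\psi_\nu}=\psi_{\sigma_+}\overline{\psi_{\sigma_-}}\quad\text{a.e. on }T.$$
By hypothesis $q\in H^\infty+C$ and $\bar q=\psi_\nu/\psi_\mu\in H^\infty+C$.

**Step 2: compare the moduli.** The extension of $\bar q$ is $\overline{q(z)}$, so Lemma 5 applied to $q\bar q=1$ gives $|q(z)|\to1$. Applied to $q\,\psi_{\sigma_-}=\psi_{\sigma_+}$ it gives $q(z)\psi_{\sigma_-}(z)-\psi_{\sigma_+}(z)\to0$. Together, $|\psi_{\sigma_+}(z)|-|\psi_{\sigma_-}(z)|\to0$.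

**Step 3: the supports agree.** Let $J$ be an open arc with $\sigma_-(J)=0$. Then $P[\sigma_-](z)\to0$ locally uniformly as $z$ approaches $J$, so $|\psi_{\sigma_-}|=e^{-P[\sigma_-]}\to1$ there. By Step 2, $|\psi_{\sigma_+}|\to1$, that is, $P[\sigma_+]\to0$, locally uniformly at $J$. For continuous $\varphi\ge0$ with compact support in $J$, $\int\varphi\,d\sigma_+=\lim_{r\to1}\int\varphi(\zeta)P[\sigma_+](r\zeta)\,dm=0$. Hence $\sigma_+(J)=0$. By symmetry $\sigma_+$ and $\sigma_-$ vanish on the same open arcs, so their supports agree.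

**Step 4: no isolated points.** If $\xi$ were an isolated point of the common support, some open arc around $\xi$ would meet it only in $\xi$, so $\sigma_+$ and $\sigma_-$ would both have an atom at $\xi$. This contradicts $\sigma_+\perp\sigma_-$. So the common support is perfect. A nonempty perfect set is uncountable; since $\operatorname{supp}\sigma_+\subset\operatorname{supp}\mu$ and $\operatorname{supp}\sigma_-\subset\operatorname{supp}\nu$, a countable $\operatorname{supp}\mu\cup\operatorname{supp}\nu$ forces $\sigma=0$. $\square$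

So examples must live on perfect sets, with two mutually singular measures having the same support and canceling asymptotically.

## 4. One exponent instead of two measures

By (1), choosing $\mu$ and $\nu$ amounts to choosing the single analytic function $w=H[\nu-\mu]$. We may also be generous: $w$ may contain an absolutely continuous part.

**Lemma 6.** Let $w$ be analytic in $D$ with $w(0)\in\mathbb R$ and $\sup_{r<1}\int|\operatorname{Re}w(r\zeta)|\,dm<\infty$. Suppose that $e^w$ has a.e. a radial limit $b$ with $\frac12\le|b|\le2$. Then there are mutually singular $\mu,\nu\in M_s^+$ with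
$$b=g\,\psi_\mu\overline{\psi_\nu}\ \text{ a.e. on }T,\qquad g=e^{H[\log|b|\,dm]}\ \text{invertible in }H^\infty,\tag{2}$$
$$\nu(T)-\mu(T)=w(0)-\int\log|b|\,dm .\tag{3}$$
If $b$ agrees a.e. with a nowhere vanishing $c\in C$, then $\psi_\mu/\psi_\nu$ and $\psi_\nu/\psi_\mu$ lie in $H^\infty+C$.

*Proof.* The $L^1$ bound gives $\operatorname{Re}w=P[\lambda]$ for a finite real $\lambda$. Then $w-H[\lambda]$ is an imaginary constant, which is $0$ because $w(0)$ and $H[\lambda](0)=\lambda(T)$ are real. So $w=H[\lambda]$. By Fatou's theorem the absolutely continuous part of $\lambda$ is $\log|b|\,dm$. Let $\lambda_s=\nu-\mu$ be the Jordan decomposition of the singular part. By (1), $e^w=g\,\psi_\mu/\psi_\nu$ in $D$, and radial limits give (2). Since $|g|=e^{P[\log|b|\,dm]}$ and $\log|b|$ is bounded, $g,g^{-1}\in H^\infty$. Evaluating $w(0)=\lambda(T)$ gives (3). If $b=c$ a.e. with $c,c^{-1}\in C$, then $\psi_\mu/\psi_\nu=c\,g^{-1}$ and $\psi_\nu/\psi_\mu=c^{-1}g$ lie in $H^\infty+C$, because $H^\infty+C$ is an algebra. $\square$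

Proposition 4 says that nothing is lost by aiming for a continuous boundary function of $e^w$.

*Proof of Proposition 4.* "If": $\psi_\mu/\psi_\nu=cg^{-1}$ and $\psi_\nu/\psi_\mu=c^{-1}g$, and $H^\infty+C$ is an algebra. "Only if": $q=\psi_\mu\overline{\psi_\nu}$ is then a unimodular function in $QC=(H^\infty+C)\cap\overline{(H^\infty+C)}$. (For example, $C\subset QC$, while $\psi_{\delta_1}\in H^\infty$ is not in $QC$ by Section 1.) A theorem of Sarason (*Functions of vanishing mean oscillation*, Trans. AMS 207 (1975)) states that every unimodular function in $QC$ has the form $\zeta^ke^{i(a+\tilde b)}$ with $k\in\mathbb Z$, $a,b$ real and continuous on $T$, and $\tilde b$ the conjugate function of $b$, so that $b+i\tilde b$ is the boundary function of an analytic function on $D$ with real part $P[b\,dm]$. Put $g=e^{-(b+i\tilde b)}$. It is invertible in $H^\infty$ because $b$ is bounded. Then $c=qg=\zeta^ke^{ia-b}$ is continuous and nowhere zero, and $qg=c$ means $g\psi_\mu=c\psi_\nu$. $\square$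

Thus for Theorem 1 we seek $w$ with bounded $L^1$ means of $\operatorname{Re}w$, with $w(0)$ far from $0$, and with $e^w$ having continuous boundary values close to $1$. By (3) the measures will then differ in total mass.

One thing cannot happen: $b$ cannot be constant. If $\psi_\mu=b\,\psi_\nu$ a.e. on $T$ with a constant $b$, then this holds in $D$, and $|b|=1$, so $P[\mu]=P[\nu]$ and $\mu=\nu$.

## 5. A covering map with boundary values near $1$, and why it fails

A natural source of functions with boundary values in a prescribed set is a universal covering map.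

**Lemma 7.** Let $\pi:D\to\Omega$ be a universal covering map, $\Omega\subset\mathbb C$, and $\eta\in T$. If $\lim_{r\to1}\pi(r\eta)=u_0$ exists in $\hat{\mathbb C}$, then $u_0\notin\Omega$.

*Proof.* Suppose $u_0\in\Omega$. Let $V\ni u_0$ be an evenly covered neighborhood and $V'\subset V$ a compact disk neighborhood of $u_0$. For $r\ge r_0$ the path $r\eta$ lies in $\pi^{-1}(V')$. It is connected, so it lies in one sheet $V_i$ over $V$, hence in $(\pi|_{V_i})^{-1}(V')$, a compact subset of $D$. This contradicts $|r\eta|\to1$. $\square$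

Example: $\psi_{\delta_1}=e^{-(1+z)/(1-z)}$ is a universal covering map of $D\setminus\{0\}$, because $z\mapsto-\frac{1+z}{1-z}$ maps $D$ conformally onto the left half-plane, which $\exp$ wraps around $D\setminus\{0\}$. Its radial limits are unimodular off $\zeta=1$ and equal $0$ at $\zeta=1$. None of them lies in $D\setminus\{0\}$.

We want $e^w$ to be near a number $c$ on $T$. So we remove from the plane a small disk around $c$, and also $0$ so that a logarithm exists. The next lemma records what this gives; its first estimate is the price.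

**Lemma 8.** Let $\frac12\le|c|\le2$, $0<\varepsilon\le\frac18$, $a\in\mathbb C$ with $|e^a-c|\ge\varepsilon$. Put $s=\varepsilon/2$ and $\Omega=\{u\in\mathbb C:u\ne0,\ |u-c|>s\}$. Let $\pi:D\to\Omega$ be the universal covering map with $\pi(0)=e^a$, and $g$ the analytic function on $D$ with $e^g=\pi$, $g(0)=a$. Then
$$\int|\operatorname{Re}g(r\eta)|\,dm(\eta)\le|\operatorname{Re}a|+2\log\tfrac1\varepsilon+7\qquad(0\le r<1),\tag{4}$$
and $\pi$ has a.e. a radial limit $\pi^*\in\mathbb C\setminus\{0\}$ with $|\pi^*-c|=s$. The function $v=s/(\pi-c)$ is a nonconstant analytic map $D\to D$ omitting $0$, and $|v^*|=1$ a.e.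

*Proof.* The set $\Omega$ is a domain: it is the exterior of a closed disk with the point $0$ removed, $0$ lying outside that disk because $|c|\ge\frac12>s$. It contains $e^a$. Its complement in $\hat{\mathbb C}$ has more than two points, so $\pi$ exists, and $g$ exists because $\pi$ has no zeros.

**Step 1: write $\log|\pi|$ through positive harmonic functions.** Since $|\pi-c|>s$, $v$ maps $D$ into $D$, and $v$ omits $0$ because $\pi$ is finite. It also omits $\alpha=-s/c$: indeed $v=\alpha$ would mean $\pi-c=-c$, i.e. $\pi=0$. Here $|\alpha|\le\frac{1/16}{1/2}=\frac18$. Hence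
$$h_1=-\log|v|,\qquad h_2=-\log\Big|\frac{v-\alpha}{1-\bar\alpha v}\Big|$$
are positive harmonic functions in $D$. Now $v-\alpha=\frac{s}{\pi-c}+\frac sc=\frac{s\pi}{c(\pi-c)}=\frac{v\pi}{c}$, so taking logarithms of moduli
$$\log|\pi|=\log|c|+h_1-h_2+\log|1-\bar\alpha v| .$$
Since $|\log|c||\le\log2$ and $\frac78\le|1-\bar\alpha v|\le\frac98$ gives $|\log|1-\bar\alpha v||\le\log\frac87\le\log2$, we get $|\operatorname{Re}g|=|\log|\pi||\le h_1+h_2+2\log2$. Integrating over $|z|=r$, by the mean value property,
$$\int|\operatorname{Re}g(r\eta)|\,dm(\eta)\le h_1(0)+h_2(0)+2\log2 .$$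

**Step 2: evaluate at $0$.** Since $|e^a-c|\le e^{\operatorname{Re}a}+2\le3e^{(\operatorname{Re}a)^+}$,
$$h_1(0)=\log|e^a-c|+\log\tfrac2\varepsilon\le\log6+(\operatorname{Re}a)^++\log\tfrac1\varepsilon .$$
Using $v-\alpha=v\pi/c$ at $0$,
$$h_2(0)=-\log|v(0)e^a/c|+\log|1-\bar\alpha v(0)|=h_1(0)-\operatorname{Re}a+\log|c|+\log|1-\bar\alpha v(0)|\le h_1(0)-\operatorname{Re}a+2\log2 .$$
Adding, and using $2(\operatorname{Re}a)^+-\operatorname{Re}a=|\operatorname{Re}a|$, the bound in Step 1 is at most $|\operatorname{Re}a|+2\log\frac1\varepsilon+2\log6+4\log2$. As $2\log6+4\log2<7$, (4) follows.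

**Step 3: boundary values.** The bounded nonconstant function $v$ has radial limits $v^*$ a.e., and $v^*\in\{0,\alpha\}$ only on a null set, because neither $v$ nor $v-\alpha$ is identically zero. So a.e. $\pi$ has the radial limit $\pi^*=c+s/v^*$, which is finite since $v^*\ne0$ and nonzero since $v^*\ne\alpha$. By Lemma 7, $\pi^*\notin\Omega$, so $|\pi^*-c|\le s$. Since $|\pi-c|>s$ in $D$, also $|\pi^*-c|\ge s$. So $|\pi^*-c|=s$ and $|v^*|=1$ a.e. $\square$

Now try this directly. Take $c=1$, $a=10$, $\varepsilon=\frac18$, $w=g$. All hypotheses of Lemma 6 hold with $b=\pi^*$: the $L^1$ means are bounded, $w(0)=10$, and $|\pi^*-1|=\frac1{16}$ a.e. We get $\mu,\nu$ with $\nu(T)-\mu(T)>9$ and $\pi^*=g_0\psi_\mu\overline{\psi_\nu}$, where $g_0$ is invertible in $H^\infty$. What is missing is the continuity of $\pi^*$, and this is a real failure. Suppose $\psi_\mu/\psi_\nu\in H^\infty+C$. Then $\pi^*\in H^\infty+C$, hence so is $(\pi^*-1)/s=1/v^*=\overline{v^*}$. Lemma 5 applied to $v^*\,\overline{v^*}=1$ gives $|v(z)|\to1$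 as $|z|\to1$. Since $v$ has no zeros, the maximum principle applied to $1/v$ gives $|1/v|\le1$ in $D$, which contradicts $|v|<1$. So for this choice $\psi_\mu/\psi_\nu\notin H^\infty+C$: the boundary values are within $\frac1{16}$ of the continuous function $1$, and this is not enough.

Shrinking $s$ does not cure this: for each $s$ the same argument applies, and the bound (4) grows like $2\log\frac1\varepsilon$. In the limit the target would be the constant $1$, which we saw is impossible.

## 6. A moving target, and frequencies $\zeta^N$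

Suppose we correct repeatedly: having $F_n=e^{w_n}$ within $\varepsilon_n$ of the target $1$ on most of $T$, we correct again to come within $\varepsilon_{n+1}$, and so on. With a fixed target almost every point may have to be reworked at every stage, at cost about $2\log\frac1{\varepsilon_n}$ each time, and the $L^1$ norms get out of control. They have to, since the limit would have a constant target.

The way out is to move the target. At stage $n$ we have a continuous target $c_n$. After the correction $F_{n+1}$ is within $2\varepsilon_n$ of $c_n$ outside a small set. We declare the new target $c_{n+1}$ to be *equal to $F_{n+1}$* there, and extend it continuously so that $|c_{n+1}-c_n|\le2\varepsilon_n$ everywhere. Since $\sum\varepsilon_n<\infty$, the targets converge uniformly to a continuous $c$. The only points left to rework are those of the small exceptional set, of measure at most $2^{-n}$, and the total cost is controlled by $\sum2^{-n}\log\frac1{\varepsilon_n}<\infty$.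

For this we need to apply Lemma 8 *locally*, near a point $\zeta_j$ of the exceptional set, without disturbing the rest of the circle. Lemma 8 produces a function of $\eta\in T$ that uses the whole circle. The device is to place it at high frequency: near $\zeta_j$ add $\Phi_j(\zeta^N)$, so that as $\zeta$ runs over a short arc, $\eta=\zeta^N$ runs over the whole circle many times. The next lemma says that $\zeta$ and $\zeta^N$ become independent.

**Lemma 9 (Fejér's lemma).** (a) $\int h(\zeta)f(\zeta^N)\,dm\to\int h\,dm\int f\,dm$ as $N\to\infty$, for $h\in L^1$, $f\in L^\infty$. (b) $\int G(\zeta,\zeta^N)\,dm\to\iint G(\zeta,\eta)\,dm(\eta)\,dm(\zeta)$ for $G\in C(T\times T)$.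

*Proof.* (a) Both sides are bounded by $\|h\|_1\|f\|_\infty$, so by $L^1$-density of trigonometric polynomials we may take $h=\zeta^l$. The function $f(\zeta^N)$ has nonzero Fourier coefficients only at multiples of $N$, and its mean is $\int f\,dm$. So for $N>|l|$ the integral is $0$ if $l\ne0$, and $\int f\,dm$ if $l=0$. (b) Trigonometric polynomials in two variables are dense in $C(T\times T)$. For a product $\zeta^l\eta^k$ use (a). $\square$

For example, for an arc $I$ and a measurable $B\subset T$, (a) gives $m\{\zeta\in I:\zeta^N\in B\}\to m(I)m(B)$.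

Multiplying by a cut-off $\chi(\zeta)$ destroys analyticity, but high frequency restores it. If $\chi=\frac14(2+\zeta+\bar\zeta)$, then $\chi(\zeta)\zeta^N$ is the boundary function of the polynomial $\frac14(z^{N-1}+2z^N+z^{N+1})$, which is small on compact subsets of $D$ when $N$ is large. At $z=r\zeta$ this polynomial is close to $\chi(\zeta)(r\zeta)^N$ uniformly in $r$. So where $\chi(\zeta)$ is small, the polynomial is small along the *whole radius*. This will let us identify the radial limits of $\lim w_n$.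

We need Lemma 8 with a polynomial in place of $g$.

**Lemma 10.** Let $\frac12\le|c|\le2$, $0<\varepsilon\le\frac18$, $\delta>0$, and $a\in\mathbb C$ with $|e^a-c|\ge\varepsilon$. There is a polynomial $\Phi$ with $\Phi(0)=0$,
$$m\{\eta\in T:|e^{a+\Phi(\eta)}-c|\ge\varepsilon\}<\delta,\qquad\int_T|\operatorname{Re}(a+\Phi)|\,dm\le|\operatorname{Re}a|+2\log\tfrac1\varepsilon+10 .$$

*Proof.* Let $g$ be as in Lemma 8. As $r\to1$, $|e^{g(r\eta)}-c|\to\frac\varepsilon2$ for a.e. $\eta$, hence in measure. So for some $r<1$, $m\{\eta:|e^{g(r\eta)}-c|\ge\frac34\varepsilon\}<\delta$. The function $z\mapsto g(rz)$ is analytic on a neighborhood of $\overline D$. Let $Q$ be a Taylor polynomial of it with $|Q-g(r\,\cdot)|\le\varepsilon/25$ on $\overline D$; then $Q(0)=g(0)=a$. Where $|e^{g(r\eta)}-c|<\frac34\varepsilon$ we have $|e^{g(r\eta)}|<2+\frac34\cdot\frac18<3$, so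
$$|e^{Q(\eta)}-c|<\tfrac34\varepsilon+3\cdot2\cdot\tfrac{\varepsilon}{25}=0.99\,\varepsilon<\varepsilon .$$
Put $\Phi=Q-a$. By (4), $\int|\operatorname{Re}Q|\,dm\le|\operatorname{Re}a|+2\log\frac1\varepsilon+7+\frac\varepsilon{25}$, which is within the claimed bound. $\square$

## 7. The inductive construction for Theorem 1

Let $\varepsilon_n=2^{-n-5}$ for $n\ge0$, so $2\sum\varepsilon_n=\frac18$. We construct polynomials $w_n$ and continuous $c_n:T\to\mathbb C$ with
$$|c_n-1|\le2\sum_{k<n}\varepsilon_k\le\tfrac18$$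
such that, with $F_n=e^{w_n}$,
$$E_n=\{\zeta\in T:|F_n(\zeta)-c_n(\zeta)|\ge\varepsilon_n\}\quad\text{has}\quad m(E_n)\le2^{-n}.$$
Start with $w_0\equiv10$, $c_0\equiv1$; then $E_0=T$. Suppose stage $n$ is done. Put $\tau=\kappa=\varepsilon_n/100$.

**Step 1: localize the bad set.** The aim is a finite union of arcs around $E_n$ on which everything is nearly constant. Divide $T$ into finitely many closed arcs $I_j$ with disjoint interiors, so short that $w_n$ and $c_n$ each vary by at most $\tau$ on each $I_j$, and that $U_n$, the union of the $I_j$ meeting $E_n$, has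
$$m(U_n)\le2^{1-n}.$$
The latter is possible because $E_n$ is compact: the closed $t$-neighborhoods of $E_n$ have measures decreasing to $m(E_n)<2^{1-n}$ as $t\to0$. Let $J=\{j:I_j\cap E_n\ne\emptyset\}$. If $J=\emptyset$, all sums over $J$ below are $0$ and $\Delta_n=0$.

**Step 2: a correction in two variables.** For $j\in J$ choose $\zeta_j\in I_j\cap E_n$ and put $a_j=w_n(\zeta_j)$, $c^j=c_n(\zeta_j)$. Then $|e^{a_j}-c^j|\ge\varepsilon_n$ and $\frac78\le|c^j|\le\frac98$. Let $\Phi_j$ be the polynomial of Lemma 10 for $a_j,c^j$ with $\varepsilon=\varepsilon_n$, $\delta=2^{-n-3}$, and let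
$$B_j=\{\eta\in T:|e^{a_j+\Phi_j(\eta)}-c^j|\ge\varepsilon_n\},\qquad m(B_j)<2^{-n-3}.$$
Let $\chi_j:T\to[0,1]$ be continuous, zero off the interior of $I_j$, and equal to $1$ on a closed subarc $I_j'$ of the interior, with $\sum_{j\in J}m(I_j\setminus I_j')<2^{-n-3}$. Put
$$\Phi(\zeta,\eta)=\sum_{j\in J}\chi_j(\zeta)\Phi_j(\eta)=\sum_{k=1}^dA_k(\zeta)\eta^k,\qquad A_k\in C(T).$$
There is no term $k=0$ because $\Phi_j(0)=0$.

**Step 3: turn it into a polynomial.** Choose trigonometric polynomials $\hat A_k(\zeta)=\sum_{|l|\le L}\hat A_{k,l}\zeta^l$ with $|A_k-\hat A_k|\le\kappa/(2d)$ on $T$, and for $N>2L$ let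
$$\Delta_n(z)=\sum_{k=1}^d\sum_{|l|\le L}\hat A_{k,l}z^{kN+l},\qquad w_{n+1}=w_n+\Delta_n .$$
All exponents are at least $N-L\ge1$, so $\Delta_n$ is a polynomial with $\Delta_n(0)=0$. We claim that for all large $N$
$$|\Delta_n(r\zeta)-\Phi(\zeta,r^N\zeta^N)|\le\kappa\qquad(\zeta\in T,\ 0\le r\le1).\tag{5}$$
Indeed the difference is
$$\sum_{k,l}\hat A_{k,l}(r^{kN+l}-r^{kN})\zeta^{kN+l}+\sum_k(\hat A_k(\zeta)-A_k(\zeta))r^{kN}\zeta^{kN}.$$
The second sum is at most $\kappa/2$. For the first, with $p=\min(kN,kN+l)\ge N-L\ge1$ we have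
$$|r^{kN+l}-r^{kN}|=r^p(1-r^{|l|})\le|l|\,r^p(1-r)\le\frac{|l|}{p}\le\frac{|l|}{N-L},$$
so it is at most $\sum|\hat A_{k,l}||l|/(N-L)$, which is below $\kappa/2$ for large $N$. We take $N$ so large that (5) holds, that
$$|\Delta_n|\le2^{-n}\quad\text{on }|z|\le1-2^{-n}\tag{6}$$
(possible because $|\Delta_n(z)|\le|z|^{N-L}\sum|\hat A_{k,l}|$ on $D$), and that the two uses of Lemma 9 below are valid.

**Step 4: the new function is near the old target.** (i) Let $\zeta\notin U_n$. Then all $\chi_j(\zeta)=0$, $j\in J$, so $\Phi(\zeta,\cdot)=0$ and by (5)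
$$\sup_{0\le r\le1}|\Delta_n(r\zeta)|\le\kappa\le2^{-n}\qquad(\zeta\notin U_n).\tag{7}$$
Since $E_n\subset U_n$, at $\zeta$ we have $|F_n-c_n|<\varepsilon_n$ and $|F_n|<\frac98+\frac1{32}<3$. Hence $|F_{n+1}-c_n|\le|F_n||e^{\Delta_n}-1|+|F_n-c_n|<\varepsilon_n+6\kappa<2\varepsilon_n$.

(ii) Let $j\in J$, $\zeta\in I_j'$ and $\zeta^N\notin B_j$. Then $\chi_j(\zeta)=1$ and the other $\chi_i$ vanish at $\zeta$, so by (5) with $r=1$, $w_{n+1}(\zeta)=a_j+\Phi_j(\zeta^N)+x$ with $|x|\le\tau+\kappa$. As $\zeta^N\notin B_j$, $|e^{a_j+\Phi_j(\zeta^N)}|<|c^j|+\varepsilon_n<3$. So $|F_{n+1}-c_n|<\varepsilon_n+6(\tau+\kappa)+\tau<2\varepsilon_n$, the last $\tau$ coming from $|c^j-c_n(\zeta)|\le\tau$.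

The points covered by neither (i) nor (ii) form a set of measure at most
$$\sum_Jm(I_j\setminus I_j')+\sum_Jm\{\zeta\in I_j':\zeta^N\in B_j\}.$$
The first sum is less than $2^{-n-3}$. By Lemma 9(a) the second tends, as $N\to\infty$, to $\sum_Jm(I_j')m(B_j)\le2^{-n-3}$, so for large $N$ it is less than $2^{-n-2}$. The total is less than $2^{-n-3}+2^{-n-2}<2^{-n-1}$.

**Step 5: move the target.** Let $R$ be the radial retraction of $\mathbb C$ onto $\{|x|\le2\varepsilon_n\}$, and
$$c_{n+1}=c_n+R(F_{n+1}-c_n)\quad\text{on }T .$$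
Then $c_{n+1}$ is continuous, $|c_{n+1}-c_n|\le2\varepsilon_n$, so $|c_{n+1}-1|\le2\sum_{k\le n}\varepsilon_k$, and $c_{n+1}=F_{n+1}$ wherever $|F_{n+1}-c_n|\le2\varepsilon_n$, that is, outside a set of measure less than $2^{-n-1}$. Hence $m(E_{n+1})\le2^{-n-1}$, and stage $n+1$ is reached.

**Step 6: the cost.** We show that $\|\operatorname{Re}w_n\|_{L^1(T)}$ stays bounded. By (5) with $r=1$ and Lemma 9(b), applied to the continuous function $|\operatorname{Re}(w_n(\zeta)+\Phi(\zeta,\eta))|$, for $N$ large
$$\|\operatorname{Re}w_{n+1}\|_1\le\kappa+2^{-n}+\iint|\operatorname{Re}(w_n(\zeta)+\Phi(\zeta,\eta))|\,dm(\eta)\,dm(\zeta).$$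
Let $\zeta\in I_j$, $j\in J$, and $\chi=\chi_j(\zeta)$. (At a common endpoint of two arcs every $\chi_i$ vanishes.) Then $w_n(\zeta)+\Phi(\zeta,\eta)=(1-\chi)w_n(\zeta)+\chi\,(w_n(\zeta)+\Phi_j(\eta))$. Since $|w_n(\zeta)-a_j|\le\tau$, Lemma 10 bounds the inner integral by
$$(1-\chi)|\operatorname{Re}w_n(\zeta)|+\chi\big(\tau+|\operatorname{Re}a_j|+2\log\tfrac1{\varepsilon_n}+10\big)\le|\operatorname{Re}w_n(\zeta)|+2\log\tfrac1{\varepsilon_n}+11,$$
where $|\operatorname{Re}a_j|\le|\operatorname{Re}w_n(\zeta)|+\tau$ was used. It is important here that Lemma 10 has $|\operatorname{Re}a|$ with coefficient exactly $1$. For $\zeta\notin U_n$ the inner integral is $|\operatorname{Re}w_n(\zeta)|$. Since $m(U_n)\le2^{1-n}$ and $\kappa\le2^{-n}$,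
$$\|\operatorname{Re}w_{n+1}\|_1\le\|\operatorname{Re}w_n\|_1+2^{1-n}\big(2\log\tfrac1{\varepsilon_n}+11\big)+2^{1-n}.$$
As $\log\frac1{\varepsilon_n}=(n+5)\log2$, the increments are summable, and $M:=\sup_n\|\operatorname{Re}w_n\|_1<\infty$.

## 8. The limit exponent and the end of the proof of Theorem 1

**Step 1: limits.** By (6), $w_n\to w$ locally uniformly in $D$. Since $\Delta_n(0)=0$, $w(0)=10$. Since $|c_{n+1}-c_n|\le2\varepsilon_n$, $c_n\to c$ uniformly, with $c$ continuous and $|c-1|\le\frac18$; in particular $c$ has no zeros.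

**Step 2: boundary values of $e^w$.** Since $\sum m(U_n)<\infty$, a.e. $\zeta\in T$ lies in only finitely many $U_n$ (Borel–Cantelli). For such $\zeta$, by (7), $|\Delta_n(r\zeta)|\le2^{-n}$ for all $r\in[0,1]$ and all large $n$, so $w_n(r\zeta)$ converges uniformly in $r\in[0,1]$. The limit is continuous on $[0,1]$ and equals $w(r\zeta)$ for $r<1$. So $w$ has the finite radial limit $w^*(\zeta)=\lim_nw_n(\zeta)$. Since $E_n\subset U_n$, $|F_n(\zeta)-c_n(\zeta)|<\varepsilon_n$ for large $n$. Hence $e^{w^*(\zeta)}=\lim F_n(\zeta)=\lim c_n(\zeta)=c(\zeta)$, for a.e. $\zeta$.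

**Step 3: apply Lemma 6.** For $r<1$, since the $L^1$ means of the harmonic function $\operatorname{Re}w_n$ increase with $r$,
$$\int|\operatorname{Re}w(r\zeta)|\,dm=\lim_n\int|\operatorname{Re}w_n(r\zeta)|\,dm\le\sup_n\|\operatorname{Re}w_n\|_1=M .$$
As $w(0)=10$ is real and $\frac78\le|c|\le\frac98$, Lemma 6 with $b=c$ gives $\mu,\nu\in M_s^+$ with $\psi_\mu/\psi_\nu,\ \psi_\nu/\psi_\mu\in H^\infty+C$. By (3) and $|\log|c||<1$, $\nu(T)-\mu(T)=10-\int\log|c|\,dm>9$. So $\mu\ne\nu$, and Theorem 1 is proved. $\blacksquare$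

## 9. Continuous quotients: keeping $|e^w|=1$ off a small set

In Section 8 the quotient is $cg^{-1}$ with $g=e^{H[\log|c|\,dm]}$, and $g$ need not be $1$. To make the quotient itself continuous we want the exponent to be $H[\lambda]$ with $\lambda$ purely singular. The polynomial approximation in Lemma 10 cannot provide this, because it only gives $|F_n|\approx1$. So we change three things.

- The removed disk around $c$ becomes an arc of $T$ around $c$, so that the covering map has *unimodular* boundary values.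
- Polynomials become functions $H[p]$ with $p$ smooth and supported in a small set, so that $\operatorname{Re}H[p]=p=0$ exactly, off a small set.
- We record the exponent by its real boundary density: $w_n=H[\rho_n]$ with $\rho_n=0$ off a compact set $E_n$ of measure at most $2^{-n}$.

We use some potential theory of a compact connected set $A\subset\mathbb C$ with more than one point and connected complement. The Green function $G_\infty$ of $\hat{\mathbb C}\setminus A$ with pole $\infty$ is positive and harmonic on $\mathbb C\setminus A$, tends to $0$ at $A$ (a nondegenerate continuum is regular), and $G_\infty(u)-\log|u|$ is bounded near $\infty$. With $\omega$ the equilibrium measure (a probability measure on $A$), $G_\infty(u)=\int\log|u-t|\,d\omega(t)-\log\operatorname{cap}A$, and $\operatorname{cap}A\ge\frac14\operatorname{diam}A$ since $A$ is connected (Ransford, *Potential Theory in the Complex Plane*, Ch. 5). Example: for $A=\{|u|\le R\}$, $G_\infty=\log(|u|/R)$, $\omega$ is normalized arc length on $|u|=R$, and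 $\operatorname{cap}A=R\ge\frac14\cdot2R$.

We also need the weak-type bound for $H[\sigma]$.

**Lemma 11.** For a finite real measure $\sigma$ on $T$ and $t>0$, $m\{|H[\sigma]^*|>t\}\le4\|\sigma\|/t$.

*Proof.* First let $\sigma\ge0$, $\sigma\ne0$, $F=H[\sigma]$; so $\operatorname{Re}F>0$ and $F(0)=\|\sigma\|$. Put $h=\operatorname{Re}\big(1+\frac{F-t}{F+t}\big)=\operatorname{Re}\frac{2F}{F+t}$. As $\big|\frac{F-t}{F+t}\big|<1$, $h$ is harmonic with $0<h<2$, and $h(0)=\frac{2\|\sigma\|}{\|\sigma\|+t}\le\frac{2\|\sigma\|}t$. Where $|F^*|>t$, $\operatorname{Re}\frac{F^*-t}{F^*+t}=\frac{|F^*|^2-t^2}{|F^*+t|^2}\ge0$, so $h^*\ge1$. Hence $m\{|F^*|>t\}\le\int h^*\,dm=h(0)\le2\|\sigma\|/t$. For real $\sigma=\sigma_+-\sigma_-$, the set $\{|H[\sigma]^*|>t\}$ lies, up to a null set, in $\{|H[\sigma_+]^*|>t/2\}\cup\{|H[\sigma_-]^*|>t/2\}$, whose measure is at most $4\|\sigma_+\|/t+4\|\sigma_-\|/t=4\|\sigma\|/t$. $\square$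

**Lemma 12.** Let $|c|=1$, $0<\varepsilon\le\frac12$, $a\in\mathbb C$, $\delta>0$. There is a real $p\in C^\infty(T)$ with $\int p\,dm=\operatorname{Re}a$, $\int|p|\,dm\le|\operatorname{Re}a|+2\log\frac8\varepsilon$, $m(\operatorname{supp}p)<\delta$, such that $g=H[p]+i\operatorname{Im}a$ satisfies $m\{\eta\in T:|e^{g(\eta)}-c|\ge2\varepsilon\}<\delta$.

*Proof.* Let $A=\{ce^{i\theta}:|\theta|\le\varepsilon\}$. If $e^a\in A$, then $\operatorname{Re}a=0$; take $p=0$, so $g=a$ and $|e^g-c|\le\varepsilon<2\varepsilon$. Otherwise let $\Omega=\mathbb C\setminus(\{0\}\cup A)$, a domain containing $e^a$ whose complement in $\hat{\mathbb C}$ has more than two points. Let $\pi:D\to\Omega$ be the universal covering map with $\pi(0)=e^a$, and $e^{g_0}=\pi$, $g_0(0)=a$.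

**Step 1: Green functions bound $\log|u|$.** Let $G_\infty$ be the Green function of $\hat{\mathbb C}\setminus A$ with pole $\infty$, and $G_0(u)=G_\infty(1/\bar u)$, the one with pole $0$; note that $A\subset T$ is invariant under $u\mapsto1/\bar u$. The function $\log|u|-G_\infty+G_0$ is bounded near $\infty$ and near $0$, since the logarithmic poles cancel, so it extends to a bounded harmonic function on $\hat{\mathbb C}\setminus A$. Its boundary values on $A$ are $0$. By the maximum principle it is $0$:
$$\log|u|=G_\infty-G_0 .\tag{8}$$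
Since $\operatorname{diam}A=2\sin\varepsilon$, $\operatorname{cap}A\ge\frac12\sin\varepsilon\ge\frac\varepsilon4$. On $|u|=1$ we have $|u-t|\le2$ for $t\in A$, so $G_\infty\le\log2+\log\frac4\varepsilon=\log\frac8\varepsilon$. By the maximum principle this holds on $|u|\le1$, and by symmetry $G_0\le\log\frac8\varepsilon$ on $|u|\ge1$. In either region $\min(G_0,G_\infty)\le\log\frac8\varepsilon$, and so by (8)
$$G_0+G_\infty=|G_\infty-G_0|+2\min(G_0,G_\infty)\le|\log|u||+2\log\tfrac8\varepsilon .\tag{9}$$

**Step 2: the covering map comes from a singular measure.** As $\pi$ omits $A$ and $0$ and is finite, $G_\infty\circ\pi$ and $G_0\circ\pi$ are positive harmonic functions on $D$, hence Poisson integrals of positive measures of masses $G_\infty(e^a)$ and $G_0(e^a)$. By (8), $\log|\pi|=P[\tau]$ with $\tau$ the difference of these measures. So $\tau(T)=\log|\pi(0)|=\operatorname{Re}a$, and by (9) $\|\tau\|\le|\operatorname{Re}a|+2\log\frac8\varepsilon$. Moreover $g_0=H[\tau]+i\operatorname{Im}a$, since both sides have the same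 real part and the same value at $0$. So $g_0$ has finite radial limits $g_0^*$ a.e., and $\pi$ has a.e. radial limits $e^{g_0^*}\in\mathbb C\setminus\{0\}$. By Lemma 7 these are not in $\Omega$. So $e^{g_0^*}\in A$ a.e., hence $|e^{g_0^*}|=1$ and $|e^{g_0^*}-c|\le\varepsilon$ a.e. Thus $P[\tau]$ has radial limits $0$ a.e., and by Fatou's theorem $\tau$ is singular. Also $\tau\ne0$, since $\pi$ is open and so $|\pi|\not\equiv1$.

**Step 3: restrict to a compact null set.** Let $0<\kappa'<\|\tau\|$. As $\tau$ is singular, there is a compact null set $K_0$ with $|\tau|(T\setminus K_0)<\kappa'$. It is nonempty; pick $x\in K_0$ and put $\tau_1=\tau|_{K_0}+\tau(T\setminus K_0)\delta_x$. Then $\tau_1(T)=\operatorname{Re}a$, $\|\tau_1\|\le|\tau|(K_0)+|\tau|(T\setminus K_0)=\|\tau\|$, and $\|\tau-\tau_1\|\le2\kappa'$. By Lemma 11, for $\kappa'$ small, $|H[\tau-\tau_1]^*|<\varepsilon/4$ off a set of measure less than $\delta/2$.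

**Step 4: smooth.** Let $p=\tau_1*\phi_t$, i.e. $p(\zeta)=\int\phi_t(\zeta\bar y)\,d\tau_1(y)$, with $\phi_t\ge0$ smooth, supported in $|\arg\zeta|\le t$, $\int\phi_t\,dm=1$. Then $p\in C^\infty(T)$ is real, $\int p\,dm=\tau_1(T)=\operatorname{Re}a$, and $\int|p|\,dm\le\|\tau_1\|\le|\operatorname{Re}a|+2\log\frac8\varepsilon$. The support of $p$ lies in the closed $t$-neighborhood of $K_0$, whose measure tends to $m(K_0)=0$ as $t\to0$. Furthermore $H[p](z)=\int H[\tau_1](z\bar y)\phi_t(y)\,dm(y)$, and $H[\tau_1]$ extends continuously to $D\cup(T\setminus K_0)$. By uniform continuity, $H[p]\to H[\tau_1]$ uniformly on compact subsets of $T\setminus K_0$ as $t\to0$. So for $t$ small, $m(\operatorname{supp}p)<\delta$ and $|H[p]-H[\tau_1]|<\varepsilon/4$ on $T$ off a set of measure less than $\delta/2$. With Step 3, $|g-g_0^*|=|H[p]-H[\tau]^*|<\varepsilon/2$ off a set of measure less than $\delta$. Off this set and a null set,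
$$|e^g-c|\le|e^{g_0^*}||e^{g-g_0^*}-1|+|e^{g_0^*}-c|<2\cdot\tfrac\varepsilon2+\varepsilon=2\varepsilon.\qquad\square$$

## 10. The inductive construction for Theorem 2

Let $u,s,\varepsilon$ be as in Theorem 2, $\varepsilon_0=\varepsilon/32$ and $\varepsilon_n=2^{-n}\varepsilon_0$. At stage $n$ we have a real $\rho_n\in C^\infty(T)$, $w_n=H[\rho_n]$ (smooth on $\overline D$), $F_n=e^{w_n}$, a continuous $c_n:T\to T$, and a compact $E_n\subset T$ with $m(E_n)\le2^{-n}$ and
$$\rho_n=0,\quad F_n=c_n\qquad\text{on }T\setminus E_n .$$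
Start: $\rho_0=-s$, $c_0=u$, $E_0=T$. Suppose stage $n$ is done, with, if $n\ge1$, $E_n\subset\operatorname{int}U_{n-1}$, where $U_{n-1}$ is the union of arcs chosen at the previous step (this is proved in Step 5).

**Step 1: constants and arcs.** Let $\theta=2^{-n-5}$. Fix $\beta\in C^\infty(T)$, $\beta\ge0$, $\int\beta\,dm=1$, $m(\operatorname{supp}\beta)<\theta$, and let $C_\beta=\sup_{\overline D}|H[\beta]|<\infty$. Let $\kappa=\varepsilon_n/8$ and choose $\tau>0$ with $\tau(3+C_\beta)\le\varepsilon_n/8$. Divide $T$ into closed arcs $I_j$ with disjoint interiors on which $w_n$ and $c_n$ vary by at most $\tau$. Let $J=\{j:I_j\cap E_n\ne\emptyset\}$, $U_n=\bigcup_{j\in J}I_j$. Take the arcs so short that $m(U_n)\le2^{1-n}$ and, if $n\ge1$, $U_n\subset U_{n-1}$; the latter is possible since $E_n$ is a compact subset of $\operatorname{int}U_{n-1}$.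

For $j\in J$ take $\zeta_j\in I_j\cap E_n$, $a_j=w_n(\zeta_j)$ (so $\operatorname{Re}a_j=\rho_n(\zeta_j)$), $c^j=c_n(\zeta_j)$, and let $p_j$ and $g_j=H[p_j]+i\operatorname{Im}a_j$ be given by Lemma 12 for $a_j,c^j$ with $\varepsilon=\varepsilon_n$, $\delta=\theta$. Let
$$B_j=\operatorname{supp}p_j\cup\{\eta\in T:|e^{g_j(\eta)}-c^j|\ge2\varepsilon_n\},$$
a closed set with $m(B_j)<2\theta$. Let $\chi_j\in C^\infty(T)$, $0\le\chi_j\le1$, $\operatorname{supp}\chi_j\subset\operatorname{int}I_j$, $\chi_j=1$ on a closed subarc $I_j'$, with $\sum_Jm(I_j\setminus I_j')<\theta$.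

**Step 2: the two-variable correction, and why $\beta$ appears.** We want the new density to be *exactly* $0$ at most points of $I_j'$, so the old density $\rho_n(\zeta)$ must be removed exactly. The correction $g_j(\eta)-a_j$ removes only $\operatorname{Re}a_j$, leaving $\rho_n(\zeta)-\operatorname{Re}a_j$, which is small but not zero. It cannot simply be subtracted: the correction must vanish at $\eta=0$, so that it disappears inside $D$ at high frequency. The remedy is to subtract it and give the mass back on the small set $\operatorname{supp}\beta$. For $\zeta\in T$, $\eta\in\overline D$ define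
$$\Phi(\zeta,\eta)=\sum_{j\in J}\chi_j(\zeta)\big\{g_j(\eta)-a_j+(\rho_n(\zeta)-\operatorname{Re}a_j)(H[\beta](\eta)-1)\big\}.$$
It is analytic in $\eta\in D$, $C^\infty$ on $T\times T$, and $\Phi(\zeta,0)=0$ because $g_j(0)=\int p_j\,dm+i\operatorname{Im}a_j=a_j$ and $H[\beta](0)=1$. On $T\times T$, where $\operatorname{Re}g_j=p_j$ and $\operatorname{Re}H[\beta]=\beta$,
$$\operatorname{Re}\Phi=\sum_J\chi_j(\zeta)\big\{p_j(\eta)-\rho_n(\zeta)+(\rho_n(\zeta)-\operatorname{Re}a_j)\beta(\eta)\big\}.\tag{10}$$
Write $\Phi=\sum_{k\ge1,\,l\in\mathbb Z}A_{kl}\zeta^l\eta^k$; by smoothness $\sum|A_{kl}|(1+|l|)<\infty$. Put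
$$\rho_{n+1}(\zeta)=\rho_n(\zeta)+\operatorname{Re}\Phi(\zeta,\zeta^N),\qquad w_{n+1}=H[\rho_{n+1}],\qquad\Delta_n=w_{n+1}-w_n .$$

**Step 3: $\Delta_n$ is close to $\Phi$ along radii.** We claim that
$$\sup_{\zeta\in T,\,0\le r\le1}|\Delta_n(r\zeta)-\Phi(\zeta,r^N\zeta^N)|\to0\qquad(N\to\infty).\tag{11}$$
Indeed $H[\operatorname{Re}(A\zeta^q)](z)$ equals $Az^q$ if $q\ge1$, $\operatorname{Re}A$ if $q=0$, and $\bar Az^{-q}$ if $q<0$. So $\Delta_n$ is the sum of these terms with $A=A_{kl}$ and $q=kN+l$, while $\Phi(\zeta,r^N\zeta^N)=\sum A_{kl}r^{kN}\zeta^{kN+l}$. For $|l|<N/2$ we have $q=kN+l\ge N/2$, and, as in the proof of (5), $|r^q-r^{kN}|\le|l|/\min(q,kN)\le2|l|/N$. These terms contribute at most $\frac2N\sum|l||A_{kl}|$ to the difference. The terms with $|l|\ge N/2$ contribute at most $2\sum_{|l|\ge N/2}|A_{kl}|$. Both tend to $0$.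

Since $k\ge1$ in every term, $|\Phi(\zeta,\eta)|\le|\eta|\sum|A_{kl}|$. We choose $N$ so large that the supremum in (11) is at most $\kappa$, that
$$|\Delta_n|\le\kappa+2^{-n}\quad\text{on }|z|\le1-2^{-n},\tag{12}$$
and that the uses of Lemma 9 below are valid. In particular $|\Delta_n(0)|\le\kappa$, by (11) with $r=0$.

**Step 4: where the new function is good.** (i) Let $\zeta\notin\bigcup_J\operatorname{supp}\chi_j$. Then $\Phi(\zeta,\cdot)=0$, so $\rho_{n+1}(\zeta)=\rho_n(\zeta)$ and
$$\sup_{0\le r\le1}|\Delta_n(r\zeta)|\le\kappa .\tag{13}$$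
If also $\zeta\notin E_n$, then $\rho_{n+1}(\zeta)=0$ and, as $F_n(\zeta)=c_n(\zeta)$, $|F_{n+1}-c_n|=|c_n||e^{\Delta_n}-1|\le2\kappa<3\varepsilon_n$ at $\zeta$.

(ii) Let $j\in J$, $\zeta\in I_j'$ and $\zeta^N\notin B_j\cup\operatorname{supp}\beta$. Only $\chi_j$ is nonzero at $\zeta$, and it is $1$, so by (10)
$$\rho_{n+1}(\zeta)=p_j(\zeta^N)+(\rho_n(\zeta)-\operatorname{Re}a_j)\beta(\zeta^N)=0 .$$
By (11) and the choice of $N$, $w_{n+1}(\zeta)=g_j(\zeta^N)+x$, where $x$ collects $w_n(\zeta)-a_j$, the term $(\rho_n(\zeta)-\operatorname{Re}a_j)(H[\beta](\zeta^N)-1)$, and an error of at most $\kappa$. So $|x|\le\tau+\tau(C_\beta+1)+\kappa$. Since $|e^{g_j(\zeta^N)}|=e^{p_j(\zeta^N)}=1$ and $|e^{g_j(\zeta^N)}-c^j|<2\varepsilon_n$,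
$$|F_{n+1}(\zeta)-c_n(\zeta)|<2\varepsilon_n+2|x|+\tau\le2\varepsilon_n+2\tau(3+C_\beta)+2\kappa\le2\varepsilon_n+\tfrac12\varepsilon_n<3\varepsilon_n .$$

**Step 5: the new bad set.** Let
$$E_{n+1}=\operatorname{supp}\rho_{n+1}\cup\{\zeta\in T:|F_{n+1}-c_n|\ge3\varepsilon_n\},$$
a compact set. First, $E_{n+1}\subset U_n$: the set $T\setminus U_n$ is open and disjoint from $E_n$ and from all $\operatorname{supp}\chi_j$, so by (i) $\rho_{n+1}=0$ and $|F_{n+1}-c_n|<3\varepsilon_n$ on it. Next, $E_{n+1}\subset\operatorname{int}U_n$. A boundary point $x$ of $U_n$ is an endpoint of some $I_i$ with $i\notin J$, so $x\notin E_n$; and $x\notin\bigcup_J\operatorname{supp}\chi_j$, because these supports lie in the interiors of arcs. A neighborhood of $x$ misses both closed sets, so by (i) $x\notin E_{n+1}$. This is the property required at the next stage.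

Now its measure. The set $\{\zeta\in\operatorname{int}I_j':\zeta^N\notin B_j\cup\operatorname{supp}\beta\}$ is open, and by (ii) $\rho_{n+1}=0$ and $|F_{n+1}-c_n|<3\varepsilon_n$ on it. So $E_{n+1}\cap\operatorname{int}I_j'\subset\{\zeta:\zeta^N\in B_j\cup\operatorname{supp}\beta\}$. As $E_{n+1}\subset U_n$ and endpoints are null,
$$m(E_{n+1})\le\sum_Jm(I_j\setminus I_j')+\sum_Jm\{\zeta\in I_j':\zeta^N\in B_j\cup\operatorname{supp}\beta\}.$$
The first sum is less than $\theta$. Since $m(B_j\cup\operatorname{supp}\beta)<3\theta$, Lemma 9(a) makes the second at most $4\theta$ for $N$ large. So $m(E_{n+1})\le5\theta\le2^{-n-1}$.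

**Step 6: move the target inside $T$.** Off $E_{n+1}$ we have $\rho_{n+1}=0$, hence $|F_{n+1}|=1$, and $|F_{n+1}-c_n|<3\varepsilon_n$. The set $\{x\in T:|x-1|\le3\varepsilon_n\}$ is an arc, so by Tietze's theorem there is a continuous retraction $R$ of $\mathbb C$ onto it. Put $c_{n+1}=c_n\,R(F_{n+1}\overline{c_n})$. Then $c_{n+1}:T\to T$ is continuous and $|c_{n+1}-c_n|\le3\varepsilon_n$. Off $E_{n+1}$, $F_{n+1}\overline{c_n}$ lies in that arc, so $c_{n+1}=F_{n+1}$. Stage $n+1$ is reached.

**Step 7: the cost.** Let $\zeta\in I_j$, $j\in J$, $\chi=\chi_j(\zeta)$. By (10), $\rho_n(\zeta)+\operatorname{Re}\Phi(\zeta,\eta)=(1-\chi)\rho_n(\zeta)+\chi\{p_j(\eta)+(\rho_n(\zeta)-\operatorname{Re}a_j)\beta(\eta)\}$. Since $\int\beta\,dm=1$ and $|\rho_n(\zeta)-\operatorname{Re}a_j|\le\tau$, Lemma 12 gives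
$$\int|\rho_n(\zeta)+\operatorname{Re}\Phi(\zeta,\eta)|\,dm(\eta)\le(1-\chi)|\rho_n(\zeta)|+\chi\big(|\operatorname{Re}a_j|+2\log\tfrac8{\varepsilon_n}+\tau\big)\le|\rho_n(\zeta)|+2\log\tfrac8{\varepsilon_n}+2\tau .$$
For $\zeta\notin U_n$ the left side is $|\rho_n(\zeta)|$. By Lemma 9(b), for $N$ large, since $m(U_n)\le2^{1-n}$ and $2\tau\le1$,
$$\|\rho_{n+1}\|_1\le\|\rho_n\|_1+2^{1-n}\big(2\log\tfrac8{\varepsilon_n}+1\big)+2^{-n}.$$
As $\log\frac8{\varepsilon_n}=O(n+1)$, $\sup_n\|\rho_n\|_1<\infty$.

## 11. The singular limit measure and the end of the proof of Theorem 2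

**Step 1: limits.** By (12) and $\sum(\varepsilon_n/8+2^{-n})<\infty$, $w_n\to w$ locally uniformly in $D$. Also $c_n\to c$ uniformly with $c:T\to T$ continuous, and $\|c-u\|_\infty\le\sum3\varepsilon_n=6\varepsilon_0<\varepsilon$.

**Step 2: the limit measure.** The Taylor coefficients of $w_n=\hat\rho_n(0)+2\sum_{k\ge1}\hat\rho_n(k)z^k$ converge, so all Fourier coefficients of $\rho_n$ converge (those with negative index by conjugation). Together with $\sup_n\|\rho_n\|_1<\infty$ this gives $\rho_n\,dm\to\lambda$ weak-* for a finite real measure $\lambda$, and $w=H[\lambda]$ because the kernel is continuous in $\zeta$ for fixed $z\in D$.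

**Step 3: $\lambda$ is singular.** The closed sets $U_n$ decrease, and $\operatorname{supp}\rho_{n+1}\subset E_{n+1}\subset U_n$. So for each $k$ the densities $\rho_{n+1}$ with $n\ge k$ are supported in $U_k$, and hence so is $\lambda$. Therefore $\lambda$ is carried by the compact set $K=\bigcap U_n$, and $m(K)=0$ since $m(U_n)\to0$.

**Step 4: boundary values off $K$.** Let $\zeta\in T\setminus K$. Then $\zeta\notin U_n$ for $n\ge n_0$. By (13), whose right side at stage $n$ is $\varepsilon_n/8$, the $w_n(r\zeta)$ converge uniformly in $r\in[0,1]$. As in Section 8, $w$ has the radial limit $\lim w_n(\zeta)$. Since $\zeta\notin E_n$ for $n\ge n_0$, $F_n(\zeta)=c_n(\zeta)$. So $e^w$ has at $\zeta$ the radial limit $\lim F_n(\zeta)=\lim c_n(\zeta)=c(\zeta)$.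

**Step 5: the two measures.** Let $\lambda=\nu-\mu$ be the Jordan decomposition. Then $\mu,\nu\in M_s^+$ are mutually singular and carried by $K$. By (1), $\psi_\mu/\psi_\nu=e^{H[\lambda]}=e^w$ in $D$, and by Step 4 its boundary function is $c$ on $T\setminus K$. Also $\mu(T)-\nu(T)=-\lambda(T)=-w(0)$ and $w_0(0)=-s$, so
$$|\mu(T)-\nu(T)-s|=|w(0)-w_0(0)|\le\sum_n|\Delta_n(0)|\le\sum_n\frac{\varepsilon_n}8<\varepsilon<|s| .$$
In particular $\lambda\ne0$. Finally, both $\mu$ and $\nu$ are nonzero. The quotients $c$ and $\bar c$ lie in $C\subset H^\infty+C$, so Proposition 3 applies, with $\sigma_+=\mu$ and $\sigma_-=\nu$ because $\mu\perp\nu$. It gives $\operatorname{supp}\mu=\operatorname{supp}\nu$, so if one of the measures were zero, both would be, contradicting $\lambda\ne0$. This proves Theorem 2. $\blacksquare$
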